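# Orbits $\xi(p/q)^n$ and arcs of length $1/p$

Throughout, $p>q\ge 2$ are coprime integers, $\lfloor t\rfloor$ and $\{t\}=t-\lfloor t\rfloor$ are the integer and fractional parts of a real number $t$, and $\|t\|$ is the distance from $t$ to the nearest integer.

## Arcs, carries, balanced words, convergents, heights

**Definition 1 (confined orbits).** For an interval $[s,s+t)\subset[0,1)$ set
$$Z_{p/q}(s,s+t)=\{\xi>0:\ s\le\{\xi(p/q)^n\}<s+t\ \text{ for all integers } n\ge 0\}.$$
For real $s$ and $0<t<1$, the closed arc of length $t$ starting at $s$ is the set $[s,s+t]+\mathbb Z$. A tail of a sequence is what remains after deleting finitely many terms at the start.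

Example. Take $p/q=3/2$ and $\xi=1$. The orbit is $1,\ 1.5,\ 2.25,\ 3.375,\dots$, with fractional parts $0,\ 0.5,\ 0.25,\ 0.375,\dots$. The values $0$ and $0.5$ do not fit in an interval of length $\frac13$, so $1\notin Z_{3/2}(s,s+\frac13)$ for every $s\in[0,\frac23]$. An arc $[s,s+t]+\mathbb Z$ may pass through $0$: for instance $[-0.1,0.1]+\mathbb Z$ consists of the reals whose fractional part is at most $0.1$ or at least $0.9$.

**Definition 2 (carries).** The carries of an integer sequence $(u_n)_{n\ge 0}$ are the integers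
$$a_n=qu_{n+1}-pu_n .$$

Example. Take $p/q=5/2$ and $u_n=\lfloor(5/2)^n\rfloor$, that is, $1,2,6,15,39,\dots$. Then $a_0=4-5=-1$, $a_1=12-10=2$, $a_2=30-30=0$, $a_3=78-75=3$.

**Definition 3 (balanced).** An integer sequence is balanced if any two of its blocks of equal length have sums that differ by at most $1$. It is eventually periodic if there is $l\ge 1$ with $a_{n+l}=a_n$ for all large $n$.

Example. The word $0,0,1,1$ is not balanced: its blocks $00$ and $11$ have sums $0$ and $2$. The periodic word $0,1,0,1,\dots$ is balanced: a block of even length $2h$ has sum $h$, and a block of odd length $2h+1$ has sum $h$ or $h+1$. Blocks of length $1$ already show that a balanced sequence takes values in $\{m,m+1\}$ for some integer $m$.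

**Definition 4 (irrational mechanical word).** This is a $0$–$1$ word of the form $b_n=\lfloor(n+1)\theta+\rho\rfloor-\lfloor n\theta+\rho\rfloor$ for all $n\ge0$, or the same with $\lceil\cdot\rceil$ for all $n$, where $\theta$ is irrational and $\rho$ is real.

Example. Let $\theta=\sqrt2-1\approx0.41421$ and $\rho=0$. The integers $\lfloor n\theta\rfloor$ for $n=0,\dots,10$ are $0,0,0,1,1,2,2,2,3,3,4$, so the word starts $0,0,1,0,1,0,0,1,0,1$. Such words are balanced: in the floor form, a block of length $N$ starting at $n$ has sum $\lfloor(n+N)\theta+\rho\rfloor-\lfloor n\theta+\rho\rfloor$, which is $\lfloor N\theta\rfloor$ or $\lfloor N\theta\rfloor+1$. The textbook theorem is the converse.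

**Fact (MH), Morse–Hedlund** (Lothaire, *Algebraic Combinatorics on Words*, Thm 2.1.13). A right-infinite $0$–$1$ word that is balanced and not eventually periodic is irrational mechanical.

The floor form and the ceiling form agree on a tail. Indeed $n\theta+\rho\in\mathbb Z$ for at most one $n$, because $\theta$ is irrational, and $\lceil t\rceil=\lfloor t\rfloor+1$ for $t\notin\mathbb Z$. So, after deleting finitely many terms and changing $\rho$, we may always use $\lfloor\cdot\rfloor$.

**Definition 5 (convergents).** For irrational $\theta$ let $P_k/Q_k$ $(k\ge 0)$ be the convergents of its continued fraction, with $P_0/Q_0=\lfloor\theta\rfloor/1$.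

**Fact (CF).** We have $\|m\theta\|\ge\|Q_k\theta\|=|Q_k\theta-P_k|$ for $k\ge1$ and $1\le m<Q_{k+1}$. Moreover $Q_k\theta-P_k>0$ for even $k$.

Example. For $\theta=\sqrt2-1=[0;2,2,2,\dots]$ the convergents are $\frac01,\frac12,\frac25,\frac5{12},\frac{12}{29},\dots$. With $k=2$ we get $Q_2\theta-P_2=5\theta-2\approx0.0711>0$, and (CF) says that no $m$ with $1\le m<12$ has $m\theta$ closer to an integer than that.

**Definition 6 (places and heights over $\mathbb Q$).** A place $v$ is $\infty$ or a prime $\ell$; $|\cdot|_\infty$ is the usual absolute value and $|\cdot|_\ell$ is the $\ell$-adic one, $|\ell|_\ell=1/\ell$. The product formula says $\prod_v|c|_v=1$ for $c\in\mathbb Q\setminus\{0\}$. If $S$ is a finite set of places containing $\infty$, an $S$-unit is a nonzero rational $c$ with $|c|_v=1$ for all $v\notin S$; for such $c$ we get $\prod_{v\in S}|c|_v=1$. For $x\in\mathbb Q^d\setminus\{0\}$ put $|x|_v=\max_i|x_i|_v$ and $H(x)=\prod_v|x|_v$.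

Example. Let $x=(3,\frac25)$. Then $|x|_\infty=3$, $|x|_5=5$, $|x|_2=\max(1,\frac12)=1$, $|x|_3=\max(\frac13,1)=1$, and $|x|_v=1$ at every other place, so $H(x)=15$. With $S=\{\infty,2,5\}$ the coordinate $\frac25$ is an $S$-unit: $\frac25\cdot\frac12\cdot5=1$.

## Can an orbit stay in an arc of length $1/p$?

Multiply a positive number by $p/q$ again and again. Can all the fractional parts stay in one fixed interval of length $\frac1p$?

Two results frame the question. Bugeaud showed that for coprime $p>q\ge2$ the set of $s\in[0,1-\frac1p]$ for which $Z_{p/q}(s,s+\frac1p)$ is empty has full Lebesgue measure in $[0,1-\frac1p]$. Dubickas showed that $Z_{p/q}(s,s+\frac1p)$ is empty for every $s\in[0,1-\frac1p]$ whenever $1<q<p<q^2$; in particular $Z_{3/2}(s,s+\frac13)$ is empty for each $s\in[0,\frac23]$. The question, taken from the Comptes Rendus item "Number theory" (doi:10.1016/j.crma.2015.01.017), concerns the other range: is $Z_{p/q}(s,s+\frac1p)$ empty for all coprime $p,q$ with $q\ge2$, $p>q^2$ and every $s\in[0,1-\frac1p]$?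

The answer is yes, and no relation between $p$ and $q^2$ is needed. We prove three theorems.

**Theorem 1.** Let $p>q\ge2$ be coprime, $\xi\ne0$ real, $s\in\mathbb R$. Then there are infinitely many $n\ge0$ with $\xi(p/q)^n\notin[s,s+\frac1p]+\mathbb Z$.

So no tail of the orbit lies in a closed arc of length $\frac1p$; negative $\xi$ and arcs through $0$ are allowed. If $\xi\in Z_{p/q}(s,s+\frac1p)$, then $\xi>0$ and $\xi(p/q)^n\in[s,s+\frac1p]+\mathbb Z$ for all $n\ge 0$, which Theorem 1 forbids. Hence $Z_{p/q}(s,s+\frac1p)=\emptyset$ for all coprime $p>q\ge2$ and all $s\in[0,1-\frac1p]$, and the uniform statement for $p>q^2$ holds.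

**Theorem 2.** Let $p>q\ge2$ be coprime, let $(u_n)_{n\ge0}$ be integers and $a_n=qu_{n+1}-pu_n$. If $(a_n)$ is balanced from some index on, then $(u_n)$ is eventually periodic.

**Theorem 3.** Let $p>q\ge2$ be coprime and let $m$ be an integer. For every sufficiently large integer $u_0$ there is $\xi\in u_0+[\frac m{p-q},\frac{m+q-1}{p-q}]$, $\xi>0$, with $\xi(p/q)^n\in[\frac m{p-q},\frac{m+q-1}{p-q}]+\mathbb Z$ for all $n\ge0$.

For $q=2$ and odd $p\ge5$, Theorem 3 gives arcs of length $\frac1{p-2}$ that contain full orbits, while by Theorem 1 arcs of length $\frac1p$ contain no tail. So for $q=2$ the constant $\frac1p$ in Theorem 1 cannot be raised to $\frac1{p-2}$.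

## Orbits and their carries

The purpose of this section is to translate statements about real orbits into statements about integer sequences, and back.

**Lemma 1.** (a) Let $\xi(p/q)^n=u_n+x_n$ for $n\ge0$, with $u_n\in\mathbb Z$ and $(x_n)$ bounded, and let $a_n=qu_{n+1}-pu_n$. Then
$$px_n=a_n+qx_{n+1},\qquad x_n=\frac1p\sum_{k\ge0}a_{n+k}\Bigl(\frac qp\Bigr)^k. \tag{1}$$
(b) Conversely, let $(u_n)$ be integers with bounded carries $(a_n)$, and define $x_n$ by the series in (1). Then $(x_n)$ is bounded and there is a real $\xi$ with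
$$u_n+x_n=\xi(p/q)^n\qquad(n\ge0). \tag{2}$$

**Proof.** (a) Since $p\,\xi(p/q)^n=q\,\xi(p/q)^{n+1}$, we have $p(u_n+x_n)=q(u_{n+1}+x_{n+1})$, which is the first formula. Write it as $x_n=\frac{a_n}p+\frac qpx_{n+1}$ and iterate $K$ times: $x_n=\frac1p\sum_{k<K}a_{n+k}(q/p)^k+(q/p)^Kx_{n+K}$. The last term tends to $0$ because $(x_n)$ is bounded.

(b) If $|a_n|\le A$ for all $n$, then $|x_n|\le\frac Ap\cdot\frac1{1-q/p}=\frac A{p-q}$. Splitting off the term $k=0$ gives $px_n=a_n+qx_{n+1}$. So $p(u_n+x_n)=pu_n+a_n+qx_{n+1}=q(u_{n+1}+x_{n+1})$, and (2) holds with $\xi=u_0+x_0$. $\blacksquare$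

The first case to try by hand is that of periodic carries. Take $p/q=5/2$. If all carries are $0$, then $2u_{n+1}=5u_n$, so $2^nu_n=5^nu_0$, so $2^n\mid u_0$ for every $n$, and $u_0=0$. The same divisibility settles the general periodic case.

**Lemma 2.** If the carries of an integer sequence $(u_n)$ satisfy $a_{n+l}=a_n$ for all $n\ge n_1$, with some $l\ge1$, then $u_{n+l}=u_n$ for all $n\ge n_1$.

**Proof.** Put $D_n=u_{n+l}-u_n$. Then $qD_{n+1}-pD_n=a_{n+l}-a_n=0$ for $n\ge n_1$, hence $q^kD_{n+k}=p^kD_n$ for all $k\ge0$. Since $\gcd(p,q)=1$, $q^k\mid D_n$ for all $k$, so $D_n=0$. $\blacksquare$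

In that case $(u_n)$ is bounded, and in (2) the left side is bounded, which forces $\xi=0$. So a nonzero confined orbit must have carries that are not eventually periodic.

## Arcs of length $(q-1)/(p-q)$, and why single carries are not enough

A natural first try is to look at the carries one at a time. If all $x_n$ lie in an interval $(s,s+\frac1p)$, then $a_n=px_n-qx_{n+1}$ lies in the open interval from $(p-q)s-\frac qp$ to $(p-q)s+1$, which has length $1+\frac qp<2$. So $a_n\in\{m,m+1\}$ for a fixed $m$. Can that be contradicted? For $q=2$ it cannot: the proof of Theorem 3 produces, from any large $u_0$, an orbit with all its carries in $\{m,m+1\}$.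

**Proof of Theorem 3.** The aim is to choose the carries so that every $u_n$ is an integer. Given $u_0$, let $a_n$ be recursively the unique element of $\{m,\dots,m+q-1\}$ with $pu_n+a_n\equiv0\pmod q$; it exists and is unique because the set consists of $q$ consecutive integers. Put $u_{n+1}=(pu_n+a_n)/q\in\mathbb Z$. The carries of $(u_n)$ are these $a_n$, and they are bounded, so Lemma 1(b) applies: with $x_n$ given by (1) and $\xi=u_0+x_0$ we have $\xi(p/q)^n=u_n+x_n$ for all $n\ge 0$. Since $\frac1p\sum_{k\ge0}(q/p)^k=\frac1{p-q}$ and $m\le a_n\le m+q-1$,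
$$x_n\in\Bigl[\frac m{p-q},\frac{m+q-1}{p-q}\Bigr]\qquad\text{for all }n\ge 0.$$
Finally $\xi=u_0+x_0>0$ if $u_0$ is large. For $q=2$ the arc has length $\frac1{p-2}$. $\blacksquare$

Example. Take $p=5$, $q=2$, $m=0$, $u_0=1$. The recursion gives $u_n=1,3,8,20,50,125,313,783,1958,\dots$ with carries $1,1,0,0,0,1,1,1,\dots$, and $\xi\approx1.283$ has all its fractional parts $\{\xi(5/2)^n\}$ in $[0,\frac13]$. These carries contain both $11$ and $00$, so they are not balanced. An arc of length $\frac1p$ must therefore be exploited through longer blocks of carries.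

## An arc of length $1/p$ forces balanced, aperiodic carries

Suppose that Theorem 1 fails: there are $\xi\ne0$, $s$ and $n_0$ with $\xi(p/q)^n\in[s,s+\frac1p]+\mathbb Z$ for all $n\ge n_0$. Replacing $\xi$ by $\xi(p/q)^{n_0}$ we may take $n_0=0$; in the same way we may pass to any further tail. Write
$$\xi(p/q)^n=u_n+x_n,\qquad u_n\in\mathbb Z,\quad x_n\in[s,s+\tfrac1p],$$
and let $a_n$ be the carries of $(u_n)$. Lemma 1(a) applies.

**Step 1: no repetition.** This step shows that the $x_n$ are pairwise distinct on a tail; it removes the endpoints of the arc and later excludes periodicity. If $x_n=x_{n'}$ with $n<n'$, then $\xi\bigl((p/q)^{n'}-(p/q)^n\bigr)\in\mathbb Z$. For irrational $\xi$ this is impossible, since the bracket is a nonzero rational. Let $\xi$ be rational, and let $\ell$ be a prime dividing $q$, with $\ell$-adic valuation $v_\ell$. As $\ell\nmid p$, the valuation $v_\ell(\xi(p/q)^n)=v_\ell(\xi)-nv_\ell(q)$ strictly decreases in $n$ and is negative for large $n$. For such $n<n'$ the two terms of the difference have different valuations,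 so the difference has the smaller one, $v_\ell(\xi(p/q)^{n'})<0$, and is not an integer.

So on a tail each of the values $s$ and $s+\frac1p$ is taken at most once. Passing to a further tail, $x_n\in(s,s+\frac1p)$, that is,
$$y_n:=p(x_n-s)\in(0,1)\qquad\text{for all }n\ge0 .$$

**Step 2: balance.** This step uses that the arc has length $\frac1p$, so that $y_n$ lives in an interval of length exactly $1$. Put $\beta=q/p\in(0,1)$ and $c=(q-p)s$. Substituting $x_{n}=s+y_{n}/p$ in $px_n=a_n+qx_{n+1}$ gives
$$y_n=a_n+\beta y_{n+1}+c. \tag{3}$$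
Define $F(t)=\lfloor t\rfloor+\beta(t-\lfloor t\rfloor)+c$ on $\mathbb R$. On each $[h,h+1)$ with $h\in\mathbb Z$ it is affine with slope $\beta>0$, and at each integer it jumps up by $1-\beta>0$; so $F$ is strictly increasing. Also $F(t+1)=F(t)+1$. Hence every iterate $F^N$ is strictly increasing with $F^N(t+h)=F^N(t)+h$ for $h\in\mathbb Z$. Since $y_{n+1}\in(0,1)$, (3) says $F(y_{n+1})=y_n-a_n$. With $S_{n,N}=a_n+\dots+a_{n+N-1}$ we claim
$$F^N(y_{n+N})=y_n-S_{n,N}. \tag{4}$$
The case $N=1$ was just shown, and if (4) holds for $N$, then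
$$F^{N+1}(y_{n+N+1})=F^N(y_{n+N}-a_{n+N})=F^N(y_{n+N})-a_{n+N}=y_n-S_{n,N+1}.$$
From $0<y_{n+N}<1$ we get $F^N(0)<F^N(y_{n+N})<F^N(1)=F^N(0)+1$. Together with $0<y_n<1$, (4) gives
$$-F^N(0)-1<S_{n,N}<-F^N(0)+1\qquad\text{for all }n .$$
For fixed $N$, all block sums of length $N$ are integers in one open interval of length $2$, so any two differ by at most $1$. Thus $(a_n)$ is balanced, and $N=1$ gives $a_n\in\{m,m+1\}$ for some integer $m$.

**Step 3: aperiodicity.** This step supplies the other hypothesis of (MH). If $a_{n+l}=a_n$ for all large $n$ with some $l\ge1$, then the series in (1) gives $x_{n+l}=x_n$ for large $n$, against Step 1.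

**Step 4: mechanical form.** This step names the only sequences left. By (MH) applied to $a_n-m$, on a tail
$$a_n=m+\lfloor(n+1)\theta+\rho\rfloor-\lfloor n\theta+\rho\rfloor,\qquad\theta\text{ irrational}. \tag{5}$$

So Theorem 1 follows once no integer sequence can have carries of this form.

**Proposition.** Let $p>q\ge2$ be coprime. There are no integers $u_n$ $(n\ge0)$, integer $m$, irrational $\theta$ and real $\rho$ such that $a_n:=qu_{n+1}-pu_n$ satisfies (5) for all $n\ge0$.

The next three sections prove it. Suppose such data exist. The carries are bounded, so Lemma 1(b) gives $x_n$, a constant $C_0$ with $|x_n|\le C_0$, and a real $\xi$ such that (2) holds.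

## Shifting by the denominator of a convergent

Lemma 2 killed periodic carries by looking at $u_{n+l}-u_n$. Mechanical carries are almost periodic with period $r=Q_k$, so we look at $u_{n+r}-u_n$ and keep track of the defects.

**Step 5: where periodicity fails.** The aim is to locate the defects. Let $k\ge2$ be even, $r=Q_k$ and $\delta=Q_k\theta-P_k\in(0,1)$. Put
$$e_n=\lfloor (n+r)\theta+\rho\rfloor-\lfloor n\theta+\rho\rfloor-P_k .$$
Since $r\theta=P_k+\delta$, we have $e_n=\lfloor n\theta+\rho+\delta\rfloor-\lfloor n\theta+\rho\rfloor=\lfloor\{n\theta+\rho\}+\delta\rfloor\in\{0,1\}$, and by (5)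
$$a_{n+r}-a_n=e_{n+1}-e_n. \tag{6}$$
Let $i_1<i_2<\cdots$ be the indices $n\ge0$ with $e_n=1$, that is, with $\{n\theta+\rho\}\in[1-\delta,1)$; we call them marks. There are infinitely many, since the points $n\theta+\rho$ are dense mod $1$. The marks depend on $k$.

Example. Let $\theta=\sqrt2-1$, $\rho=0$, $k=2$, so $r=5$ and $1-\delta\approx0.9289$. The first marks are $12,24,41$, with $\{12\theta\}\approx0.9706$, $\{24\theta\}\approx0.9411$, $\{41\theta\}\approx0.9828$. By (6), $a_{n+5}=a_n$ except for $n=i_j-1$ and $n=i_j$, where the difference is $+1$ and then $-1$.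

**Step 6: the marks are far apart.** This turns (CF) into a bound on gaps. If $n<n'$ are marks, the fractional parts of $n\theta+\rho$ and $n'\theta+\rho$ both lie in $[1-\delta,1)$, so $\|(n'-n)\theta\|<\delta=\|Q_k\theta\|$, and (CF) gives $n'-n\ge Q_{k+1}$. Hence
$$i_{j+1}-i_j\ge Q_{k+1},\qquad i_j\ge(j-1)Q_{k+1}\qquad(j\ge1). \tag{7}$$

**Step 7: an exact formula.** The aim is a recursion in which each mark contributes a single term. Put $D_n=u_{n+r}-u_n$. By (6), $qD_{n+1}-pD_n=e_{n+1}-e_n$, that is, $qD_{n+1}-e_{n+1}=pD_n-e_n$. This suggests the integers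
$$G_n=qD_n-e_n,\qquad\text{for which}\qquad G_{n+1}=pD_n-e_n .$$
Therefore $qG_{n+1}-(p-q)e_n=pqD_n-qe_n-(p-q)e_n=pqD_n-pe_n=pG_n$, so $G_n=\frac qpG_{n+1}-\frac{p-q}pe_n$. Iterating from $0$ to $N$,
$$G_0=\Bigl(\frac qp\Bigr)^NG_N-\frac{p-q}p\sum_{0\le n<N}e_n\Bigl(\frac qp\Bigr)^n\qquad(N\ge0). \tag{8}$$

**Step 8: the case $\xi=0$.** This disposes of bounded $(u_n)$, a case that Theorem 2 needs. If $\xi=0$, then $u_n=-x_n$ is bounded, so for fixed $k$ the integers $G_N$ are bounded. Letting $N\to\infty$ in (8) and using (7),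
$$G_0=-\frac{p-q}p\sum_{j\ge1}\Bigl(\frac qp\Bigr)^{i_j}<0,\qquad |G_0|\le\frac{p-q}p\cdot\frac1{1-(q/p)^{Q_{k+1}}}.$$
Since $\frac{p-q}p<1$ and $Q_{k+1}\to\infty$, the bound is less than $1$ for large $k$. Then the integer $G_0$ lies strictly between $-1$ and $0$, a contradiction.

From now on $\xi\ne0$.

**Step 9: the size of $G_0$.** We need an upper bound, to be played against divisibility by powers of $q$. Write $X=X^{(k)}=G_0=q(u_r-u_0)-e_0$. By (2), $u_r=\xi(p/q)^r-x_r$, so with $C_1=q|\xi|+qC_0+q|u_0|+1$, which is at least $1$ and does not depend on $k$,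
$$|X^{(k)}|\le C_1(p/q)^r,\qquad |X^{(k)}|\ge q|\xi|(p/q)^r-C_1\longrightarrow\infty\quad(k\to\infty). \tag{9}$$

## One mark against the size of $X$

The sensible attempt is to copy Lemma 2. Up to the first mark the sum in (8) is empty, so with $N=i_1$ we get $p^{i_1}X=q^{i_1}G_{i_1}$, hence $q^{i_1}\mid X$. For large $k$ we have $X\ne0$ by (9), so
$$q^{i_1}\le|X|\le C_1(p/q)^r,\qquad\text{that is,}\qquad i_1\le\kappa r+\frac{\log C_1}{\log q},\quad \kappa=\frac{\log(p/q)}{\log q}. \tag{10}$$
This contradicts the assumptions if $i_1$ exceeds $\kappa r$ by more than a constant. Here $\kappa<1$ exactly when $p<q^2$, while for $p$ large compared with $q$ the number $\kappa$ is large.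

For a given $k$ the first mark can be $0$, and then (10) says nothing. But even a late first mark need not help. Take $\rho=0$. Then $i_1=Q_{k+1}$, as we now check. Since $k+1$ is odd, $Q_{k+1}\theta$ lies below its nearest integer by $\|Q_{k+1}\theta\|<\delta$, so $Q_{k+1}$ is a mark. The index $0$ is not a mark. If $1\le n<Q_{k+1}$ were a mark, then $\{n\theta\}\ge1-\delta$, where equality is excluded because it would make $(n+Q_k)\theta$ an integer; so $\|n\theta\|<\delta=\|Q_k\theta\|$, against (CF). Now let $\theta=\sqrt2-1$ and $\alpha=1+\sqrt2$. From $Q_{k+1}=2Q_k+Q_{k-1}$, $Q_0=1$, $Q_1=2$ one gets $Q_k=\frac{\alpha^{k+1}-(-1/\alpha)^{k+1}}{2\sqrt2}$, and since $\alpha+\frac1\alpha=2\sqrt2$, $Q_{k+1}-\alpha Q_k=(-1/\alpha)^{k+1}$. For $p/q=11/2$, (10) compares $2^{Q_{k+1}}$, which is within a bounded factor of $(2^{\alpha})^{Q_k}$ with $2^\alpha\approx5.33$, with $C_1\cdot5.5^{Q_k}$. The inequality (10) is satisfied for all large $k$, and there is no contradiction.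

The obstruction is precise: one gap is of the order of $Q_{k+1}$, which may be a bounded multiple of $r$, and the power of $q$ gained over one gap may be smaller than $(p/q)^r$.

## Many marks and the Subspace Theorem

To gain a power of $q$ that beats $(p/q)^r$, run (8) past $J$ marks, with $J$ fixed so large that $J$ gaps suffice. The price is that (8) no longer says that $X$ is divisible by a large power of $q$. It says that $X$ plus a combination of $J$ powers of $q/p$ is very small at the primes dividing $q$. These powers are $S$-units, so this is a sum to which the following theorem applies.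

**Fact (S), Subspace Theorem of Schmidt and Schlickewei over $\mathbb Q$** (e.g. Bombieri–Gubler, *Heights in Diophantine Geometry*, Thm 7.2.2). Let $S\ni\infty$ be a finite set of places and $d\ge2$. For each $v\in S$ let $L_{0,v},\dots,L_{d-1,v}$ be linearly independent linear forms in $d$ variables with rational coefficients, and let $\varepsilon>0$. Then the $x\in\mathbb Q^d\setminus\{0\}$ with
$$\prod_{v\in S}\prod_i\frac{|L_{i,v}(x)|_v}{|x|_v}<H(x)^{-d-\varepsilon}$$
lie in finitely many proper subspaces of $\mathbb Q^d$.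

If $|x|_v=1$ for all $v\notin S$, then $H(x)=\prod_{v\in S}|x|_v$. In that case the denominators contribute $H(x)^{-d}$ to the left side, and the inequality reads
$$\prod_{v\in S}\prod_i|L_{i,v}(x)|_v<H(x)^{-\varepsilon}. \tag{11}$$

Example. Let $S=\{\infty,2,3\}$, $d=2$, $x=(3^n,1)$ with $n\ge1$. Take the coordinate forms at every place, except $L_{0,2}=x_0-x_1$. Then $H(x)=3^n$, and the product in (11) is $|3^n|_\infty\,|3^n|_3\,|3^n-1|_2=|3^n-1|_2$. So the $n$ with $|3^n-1|_2<3^{-\varepsilon n}$ give points on finitely many lines through the origin. Different $n$ give nonproportional points, so there are only finitely many such $n$. This agrees with a direct count: for odd $n$ we have $3^n-1\equiv2\pmod 8$, and for $n=2^ab$ with $b$ odd and $a\ge1$ the factorization $3^n-1=(3^b-1)(3^b+1)\prod_{i=1}^{a-1}(3^{2^ib}+1)$ shows that the exact power of $2$ dividing $3^n-1$ is $2^{a+2}\le4n$.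

We return to the proof of the Proposition, with $\xi\neq0$.

**Step 10: choosing the number of marks.** The purpose is to make $q^N$ dominate $(p/q)^r$. Fix an integer $J\ge1$ with $q^J\ge(p/q)^2$; it does not depend on $k$. Put $N=i_{J+1}$. By (7), $N\ge JQ_{k+1}\ge Jr$, so
$$(p/q)^r\le q^{Jr/2}\le q^{N/2}. \tag{12}$$
The marks below $N$ are exactly $i_1,\dots,i_J$, so (8) reads
$$X+\frac{p-q}p\sum_{j=1}^J\Bigl(\frac qp\Bigr)^{i_j}=\Bigl(\frac qp\Bigr)^NG_N,\qquad G_N\in\mathbb Z. \tag{13}$$

**Step 11: points and forms.** Here we set up (S) so that (13) makes one form small. Let $S=\{\infty\}\cup\{\ell\text{ prime}:\ell\mid pq\}$, $d=J+1$, and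
$$x=x^{(k)}=(x_0,\dots,x_J)=\bigl(X,(q/p)^{i_1},\dots,(q/p)^{i_J}\bigr).$$
(These coordinates have nothing to do with the $x_n$ of Lemma 1, which are not used again in this proof.) For all $v\in S$ and $1\le j\le J$ let $L_{j,v}=x_j$. Let
$$L_{0,v}=x_0+\frac{p-q}p\sum_{j=1}^Jx_j\ \text{ if } v\mid q,\qquad L_{0,v}=x_0\ \text{ for the other } v\in S .$$
For each $v$ these $J+1$ forms are linearly independent, since $x_0$ occurs in $L_{0,v}$ with coefficient $1$. As $X\in\mathbb Z$ and $x_1,\dots,x_J$ are $S$-units, $|x|_v=1$ for $v\notin S$. So (11) is the inequality to verify.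

**Step 12: the product of the forms.** We bound the left side of (11). For $j\ge1$ the number $x_j$ is an $S$-unit, so $\prod_{v\in S}|x_j|_v=1$. For $j=0$ and $v\mid q$, (13) gives $L_{0,v}(x)=(q/p)^NG_N$; since $p$ is a unit at the primes dividing $q$ and $G_N$ is an integer,
$$\prod_{v\mid q}|L_{0,v}(x)|_v\le\prod_{v\mid q}|q|_v^N=q^{-N}.$$
For $v\mid p$, $|L_{0,v}(x)|_v=|X|_v\le1$. At $\infty$ we have $|X|$. With (9) and (12),
$$\prod_{v\in S}\prod_{j=0}^J|L_{j,v}(x)|_v\le|X|\,q^{-N}\le C_1(p/q)^rq^{-N}\le C_1q^{-N/2}. \tag{14}$$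

**Step 13: the height.** We bound $H(x)$ from above, so that $H(x)^{-\varepsilon}$ is not too small. At $\infty$, the coordinates $x_j$ with $j\ge1$ are at most $1$, so $|x|_\infty\le C_1(p/q)^r$. For $v\mid q$ all coordinates have $|\cdot|_v\le1$. For $v\mid p$ we have $|X|_v\le1$ and $|x_j|_v=|p|_v^{-i_j}\le|p|_v^{-i_J}$, so $\prod_{v\mid p}|x|_v\le p^{i_J}\le p^N$. By (12),
$$H(x)\le C_1q^{N/2}p^N\le C_1p^{2N}.$$

**Step 14: the theorem applies.** Let $\varepsilon=\frac{\log q}{8\log p}$, so that $p^{2\varepsilon N}=q^{N/4}$. Then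
$$H(x)^{-\varepsilon}\ge C_1^{-\varepsilon}q^{-N/4}>C_1q^{-N/2}\qquad\text{as soon as } q^{N/4}>C_1^{1+\varepsilon}.$$
Since $N\ge JQ_{k+1}\to\infty$, this holds for all large even $k$, and with (14) it gives (11). By (S), the points $x^{(k)}$ with $k$ even and large lie in finitely many proper subspaces of $\mathbb Q^{J+1}$. One of these contains $x^{(k)}$ for infinitely many $k$. So there are fixed rationals $c_0,\dots,c_J$, not all zero, with
$$c_0X^{(k)}+\sum_{j=1}^Jc_j\Bigl(\frac qp\Bigr)^{i_j^{(k)}}=0\qquad\text{for infinitely many even } k, \tag{15}$$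
where $i_j^{(k)}$ are the marks belonging to $k$.

**Step 15: no such relation.** It remains to show that (15) is impossible, because its terms have different orders of magnitude. If $c_0\ne0$, then $|c_0X^{(k)}|\le\sum_{j\ge1}|c_j|$ for infinitely many $k$, against $|X^{(k)}|\to\infty$ in (9). If $c_0=0$, let $j_0$ be the least $j$ with $c_j\ne0$. Dividing (15) by $(q/p)^{i_{j_0}}$ and using $i_j-i_{j_0}\ge Q_{k+1}$ for $j>j_0$, from (7), we get
$$0<|c_{j_0}|\le\sum_{j>j_0}|c_j|\Bigl(\frac qp\Bigr)^{Q_{k+1}}$$
for infinitely many $k$. The right side tends to $0$, a contradiction. This proves the Proposition. $\blacksquare$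

## From mechanical carries back to orbits and to Theorem 2

**Proof of Theorem 1.** Under the assumption that Theorem 1 fails, Steps 1–4 produced, on a tail, integers $u_n$ whose carries have the form (5) with $\theta$ irrational. After renumbering the tail from $0$ (which changes only $\rho$ and the integers $u_n$), this contradicts the Proposition. $\blacksquare$

As explained after its statement, Theorem 1 gives the answer to the question: for all coprime $p,q$ with $q\ge2$ and $p>q^2$, and indeed for all coprime $p>q\ge2$, the set $Z_{p/q}(s,s+\frac1p)$ is empty for every $s\in[0,1-\frac1p]$.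

**Proof of Theorem 2.** The aim is to leave Lemma 2 as the only possibility. Drop finitely many terms so that $(a_n)$ is balanced. Then $a_n\in\{m,m+1\}$ for some integer $m$, and $(a_n-m)$ is a balanced $0$–$1$ word. If $(a_n)$ were not eventually periodic, (MH) would put a tail of it in the form (5), and the corresponding tail of $(u_n)$ would contradict the Proposition; here $(u_n)$ may be bounded, which is why Step 8 was needed. So there are $l\ge1$ and $n_1$ with $a_{n+l}=a_n$ for all $n\ge n_1$, and Lemma 2 gives $u_{n+l}=u_n$ for all $n\ge n_1$. $\blacksquare$
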